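
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Pairs of finite-dimensional Banach spaces\\ for which every operator is a Hahn--Banach operator}


\begin{abstract}
An operator $T:V\to W$ is called a Hahn--Banach operator if it extends, without increase of norm, to every Banach space containing $V$ isometrically. If $V$ or $W$ is isometric to some $\ell_\infty^{(n)}$, then every operator from $V$ to $W$ has this property, and it was conjectured that among finite-dimensional spaces no other pairs $(V,W)$ have it. We disprove the conjecture: one may take $V=\ell_1^{(3)}$ and for $W$ the plane whose unit ball is an affine-regular hexagon, and there are counterexamples in all dimensions $\dim V\ge 3$, $\dim W\ge 2$.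 In the remaining dimensions, $\dim V\le 2$ or $\dim W=1$, the conjecture is true. We also prove that if $V$ is smooth and $2\le\dim V<\infty$, then the condition $W\cong\ell_\infty^{(n)}$ is necessary whatever the dimension of $W$.
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces are real Banach spaces, and $L(V,W)$ is the space of bounded linear operators from $V$ to $W$. The Hahn--Banach theorem extends a functional from a subspace to the whole space with the same norm. For operators into spaces of dimension greater than one this may fail, and whether it fails depends on the operator. An operator $T\in L(V,W)$ is a \emph{Hahn--Banach operator} if for every Banach space $X\supset V$ whose norm restricts to that of $V$ there is $\tilde T\in L(X,W)$ with $\tilde T|_V=T$ and $\|\tilde T\|=\|T\|$. Thus $T$ is Hahn--Banach if no superspace of $V$ can force its norm up. Let $HB(V,W)$ be the set of these operators. We ask for which finite-dimensional pairs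
\begin{equation}\label{eq:HBL}
 HB(V,W)=L(V,W).
\end{equation}

Write $\ell_\infty^{(n)}$ for $\mathbb R^n$ with the norm $\max_i|x_i|$ and $\ell_1^{(n)}$ for $\mathbb R^n$ with the norm $\sum_i|x_i|$. There are two obvious reasons for \eqref{eq:HBL} to hold. If $W=\ell_\infty^{(n)}$, one extends an operator coordinate by coordinate. If $V=\ell_\infty^{(n)}$, then by the same argument the identity of $V$ extends to a norm-one projection $P:X\to V$, and $TP$ extends $T$. On the other hand \eqref{eq:HBL} is a strong condition: the identity of the Euclidean plane, for instance, is not Hahn--Banach (Section~\ref{ss:euclid}). It is known \cite{review} that if $V$ is a strictly convex or smooth $n$-dimensional space and $W$ is $n$-dimensional, then \eqref{eq:HBL} holds if and only if $W$ is isometric to $\ell_\infty^{(n)}$. This makes the following guess natural.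

\begin{conjecture}[\cite{review}]
Nonzero finite-dimensional Banach spaces $V,W$ satisfy $HB(V,W)=L(V,W)$ if and only if one of $V$, $W$ is isometric to an $\ell_\infty^{(n)}$.
\end{conjecture}

We have just seen the ``if'' part. Both arguments have the same shape: $T$ is written as $BA$, where $A$ maps into a space $\ell_\infty^{(N)}$, $B$ maps out of it, and $\|A\|\,\|B\|=\|T\|$; then $A$ can be extended. In the two obvious cases one of the factors is an identity, but nothing forces this. This is where the conjecture breaks down. Let $H=\mathbb R^2$ with the unit ball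
\[
 B_H=\operatorname{conv}\{\pm w_1,\pm w_2,\pm w_3\},\qquad w_1=(1,0),\quad w_3=(0,1),\quad w_2=w_1+w_3=(1,1),
\]
an affine image of a regular hexagon, and let $\oplus_\infty$ denote the direct sum with the maximum norm.

\begin{theorem}\label{thm:counter}
For all $m\ge 3$ and $k\ge 2$ the pair $V=\ell_1^{(m)}$, $W=H\oplus_\infty\ell_\infty^{(k-2)}$ satisfies $HB(V,W)=L(V,W)$, although neither $V$ nor $W$ is isometric to an $\ell_\infty^{(n)}$.
\end{theorem}

In particular the conjecture fails with $\dim V=\dim W=n$ for every $n\ge3$. Our other results are positive. A space $V$ is \emph{smooth} if every $v$ with $\|v\|=1$ has exactly one norm-one functional $g$ with $g(v)=1$.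

\begin{theorem}\label{thm:smooth}
Let $V$ be smooth with $2\le\dim V<\infty$, and let $W$ be finite-dimensional of any dimension $n\ge1$. Then $HB(V,W)=L(V,W)$ if and only if $W$ is isometric to $\ell_\infty^{(n)}$.
\end{theorem}

\begin{theorem}\label{thm:plane}
Let $\dim V=2$ and let $W\ne0$ be finite-dimensional. Then $HB(V,W)=L(V,W)$ if and only if $V$ is isometric to $\ell_\infty^{(2)}$ or $W$ is isometric to some $\ell_\infty^{(n)}$.
\end{theorem}

\begin{corollary}\label{cor:range}
Let $m,k\ge1$. The equivalence in the conjecture holds for all pairs with $\dim V=m$, $\dim W=k$ if and only if $m\le2$ or $k=1$.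
\end{corollary}

\begin{proof}
If $m=1$ or $k=1$, then $V$ or $W$ is isometric to $\ell_\infty^{(1)}$ and both sides of the equivalence are true. For $m=2$ use Theorem~\ref{thm:plane}; for $m\ge3$, $k\ge2$ the equivalence fails for some pair by Theorem~\ref{thm:counter}.
\end{proof}

Section~\ref{sec:cube} proves Theorem~\ref{thm:counter}. For the other theorems we must extract the shape of the unit ball of $W$ from \eqref{eq:HBL}. The tool, in Section~\ref{sec:measure}, is to extend $T$ to a space of continuous functions and study the measure that represents the extension. It shows that $W\cong\ell_\infty^{(n)}$ as soon as, for one norm-one operator $T$, there are $n=\dim W$ norm-one functionals $f_j$ on $W$ such that the $f_jT$ are extreme points of the dual ball of $V$, no two of them equal up to sign. Section~\ref{sec:smooth} constructs such an operator for smooth $V$, adding one functional at a time. Section~\ref{sec:plane} treats planes that are not smooth, where the geometry of the unit ball of $W$ can be read off more directly.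

\medskip
\noindent\textbf{Conventions.} $B_X$ and $S_X$ are the closed unit ball and the unit sphere of $X$, and $\operatorname{ext}$ denotes the set of extreme points. For $f\in W^*$ and $T\in L(V,W)$ we write $fT=f\circ T\in V^*$. For $g\in V^*$ and $w\in W$, $g\otimes w$ is the operator $v\mapsto g(v)w$. Elements $g,g'$ are \emph{distinct up to sign} if $g\ne\pm g'$. For $f\in S_{W^*}$ we put
\[
 F_f=\{w\in B_W: f(w)=1\},
\]
a face of $B_W$, and $\operatorname{int}F_f$ is its interior relative to the hyperplane $\{f=1\}$. We often use that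
\begin{equation}\label{eq:intF}
 p\in\operatorname{int}F_f,\ \varphi\in B_{W^*},\ \varphi(p)=1\quad\Longrightarrow\quad\varphi=f .
\end{equation}
Indeed $\varphi\le1$ on $F_f$, so the affine function $\varphi|_{\{f=1\}}$ has a local maximum at $p$. Hence it is constant, equal to $1$, and $\varphi=f$ because $\{f=1\}$ spans $W$.

\section{Factoring through a cube: the counterexamples}\label{sec:cube}

\begin{lemma}\label{lem:factor}
Let $T=BA$ with $A\in L(V,\ell_\infty^{(N)})$, $B\in L(\ell_\infty^{(N)},W)$ and $\|A\|\,\|B\|\le\|T\|$. Then $T$ is a Hahn--Banach operator.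
\end{lemma}

\begin{proof}
Let $X\supset V$. Extending each coordinate of $A$ by the Hahn--Banach theorem gives $\tilde A:X\to\ell_\infty^{(N)}$ with $\|\tilde A\|=\|A\|$. Then $B\tilde A$ extends $T$ and has norm at most $\|T\|$, hence equal to $\|T\|$.
\end{proof}

The domain $\ell_1^{(m)}$ is convenient because an operator on it is given by $m$ arbitrary vectors: if $Te_i=x_i$, then $\|T\|=\max_i\|x_i\|$. So operators on $\ell_1^{(m)}$ can be lifted.

\begin{lemma}\label{lem:lift}
Suppose $B_W=B(B_{\ell_\infty^{(N)}})$ for some $N$ and some linear map $B$. Then $HB(\ell_1^{(m)},W)=L(\ell_1^{(m)},W)$ for every $m\ge1$.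
\end{lemma}

\begin{proof}
The operator $T=0$ is Hahn--Banach, so by scaling let $\|T\|=1$. Then $Te_i\in B_W$, so $Te_i=Bc_i$ with $c_i\in B_{\ell_\infty^{(N)}}$. The operator $A:\ell_1^{(m)}\to\ell_\infty^{(N)}$, $Ae_i=c_i$, satisfies $\|A\|\le1$ and $BA=T$. As $\|B\|\le1$, Lemma~\ref{lem:factor} applies.
\end{proof}

Thus we only need a ball that is a linear image of a cube without being a parallelepiped. A simple example is a hexagon, the shadow of a three-dimensional cube seen along a diagonal (Figure~\ref{fig:hex}). Let
\[
 B:\ell_\infty^{(3)}\to H,\qquad B(c)=\tfrac12(c_1w_1+c_2w_2+c_3w_3).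
\]
Since $w_2=w_1+w_3$,
\begin{equation}\label{eq:hex}
\begin{aligned}
 B(1,1,-1)&=\tfrac12(w_1+w_2-w_3)=w_1, & B(1,1,1)&=\tfrac12(w_1+w_2+w_3)=w_2,\\
 B(-1,1,1)&=\tfrac12(-w_1+w_2+w_3)=w_3, & B(1,-1,1)&=\tfrac12(w_1-w_2+w_3)=0 .
\end{aligned}
\end{equation}
Together with their negatives these are all eight vertices of the cube. Their images are $\pm w_1,\pm w_2,\pm w_3$ and $0$, and the convex hull of the images is $B_H$. So $B(B_{\ell_\infty^{(3)}})=B_H$.

For example, the operator $T_0:\ell_1^{(3)}\to H$, $T_0e_i=w_i$, is the composition of $B$ with the map $e_1\mapsto(1,1,-1)$, $e_2\mapsto(1,1,1)$, $e_3\mapsto(-1,1,1)$ into $\ell_\infty^{(3)}$; both factors have norm one, and neither is an isometry.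

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7]
\draw[thick] (1,0)--(1,1)--(0,1)--(-1,0)--(-1,-1)--(0,-1)--cycle;
\draw (0,0)--(1,1);
\draw (0,0)--(-1,0);
\draw (0,0)--(0,-1);
\draw[dashed] (0,0)--(1,0);
\draw[dashed] (0,0)--(0,1);
\draw[dashed] (0,0)--(-1,-1);
\foreach \x/\y in {1/0,1/1,0/1,-1/0,-1/-1,0/-1,0/0} \fill (\x,\y) circle (0.035);
\node[right] at (1,0) {$w_1=B(1,1,-1)$};
\node[right] at (1,1) {$w_2=B(1,1,1)$};
\node[above left] at (0,1) {$w_3=B(-1,1,1)$};
\node[left] at (-1,0) {$-w_1$};
\node[left] at (-1,-1) {$-w_2$};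
\node[below right] at (0,-1) {$-w_3$};
\end{tikzpicture}
\caption{The hexagon $B_H$ as the image of the cube $[-1,1]^3$ under $B$. The center is the image of the two vertices $\pm(1,-1,1)$; solid inner segments are the images of the cube edges at $(1,-1,1)$, dashed ones those at $(-1,1,-1)$.}
\label{fig:hex}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
The ball of $W=H\oplus_\infty\ell_\infty^{(k-2)}$ is $B_H\times[-1,1]^{k-2}$, the image of $[-1,1]^{3}\times[-1,1]^{k-2}$ under $B\times\mathrm{id}$. So $HB(V,W)=L(V,W)$ by Lemma~\ref{lem:lift}.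

The ball of an $\ell_\infty^{(d)}$ has $2^d$ extreme points. The ball of $\ell_1^{(m)}$ has $2m$ of them, and $2m<2^m$ for $m\ge3$. The six points $\pm w_i$ are extreme in $B_H$: on $\{\pm w_1,\pm w_2,\pm w_3\}$ the functionals $2x-y$, $x+y$, $2y-x$ have their maximum only at $w_1,w_2,w_3$, respectively. The extreme points of a product are the products of extreme points, so $B_W$ has $6\cdot2^{k-2}\ne2^k$ of them. Hence neither $V$ nor $W$ is isometric to an $\ell_\infty^{(n)}$.
\end{proof}

For $m=2$ there is no contradiction with Theorem~\ref{thm:plane}, because $\ell_1^{(2)}$ is isometric to $\ell_\infty^{(2)}$.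

\section{The representing measure}\label{sec:measure}

\subsection{The identity of the Euclidean plane}\label{ss:euclid}
We first show by hand that the identity $T$ of $V=W=\ell_2^{(2)}$, the Euclidean plane, is not Hahn--Banach. Let $K$ be the unit circle of $V^*$, and embed $V$ in $C(K)$ by letting $v$ act as the function $g\mapsto g(v)$. Suppose $T$ extends to $\tilde T:C(K)\to W$ with $\|\tilde T\|=1$. By the Riesz theorem $\tilde Tu=(\int u\,d\mu_1,\int u\,d\mu_2)$ for signed measures $\mu_i$ of total variation at most $1$. Let $e_1,e_2$ be the unit vectors and $e_1^*,e_2^*$ the coordinate functionals. Since $\tilde T$ fixes $e_1$,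
\[
 \int_K g(e_1)\,d\mu_1(g)=1,\qquad |g(e_1)|\le1 .
\]
As the variation of $\mu_1$ is at most $1$, this forces $\mu_1$ to live where $|g(e_1)|=1$, that is, on $\{\pm e_1^*\}$, with $\mu_1(\{e_1^*\})-\mu_1(\{-e_1^*\})=1$. Likewise $\mu_2$ lives on $\{\pm e_2^*\}$, with $\mu_2(\{e_2^*\})-\mu_2(\{-e_2^*\})=1$. Now choose a continuous $u$ on $K$ with $|u|\le1$ and $u=\pm1$ at $\pm e_1^*$ and at $\pm e_2^*$. Then $\tilde Tu=(1,1)$ has norm $\sqrt2$, a contradiction.

The two coordinates of $T$ are extreme points of $B_{V^*}$ and therefore pin down the measure at two different places; since the function $u$ can be chosen independently at these places, $B_W$ would have to contain a whole parallelogram.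

\subsection{The general statement}
From now on $V$ and $W$ are finite-dimensional and nonzero, $n=\dim W$, $K=S_{V^*}$, and \textbf{we assume $HB(V,W)=L(V,W)$}. Let $T\in L(V,W)$, $\|T\|=1$. Since $\max_{g\in K}|g(v)|=\|v\|$, the map $v\mapsto(g\mapsto g(v))$ embeds $V$ isometrically in $C(K)$, and $T$ extends to $\tilde T:C(K)\to W$ with $\|\tilde T\|=1$. Applying the Riesz theorem to the coordinates of $\tilde T$, we get a $W$-valued regular Borel measure $\mu$ on $K$ with $\tilde Tu=\int u\,d\mu$. For $f\in W^*$ the scalar measure $f\mu$ represents the functional $f\tilde T$, so its total variation is $\|f\tilde T\|\le\|f\|$. Consequently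
\begin{equation}\label{eq:rep}
 Tv=\int_Kg(v)\,d\mu(g)\quad(v\in V),\qquad \int_Ku\,d\mu\in B_W\ \text{ for all Borel }u\text{ with }|u|\le1 ;
\end{equation}
for the second statement apply all $f\in S_{W^*}$. We call such a $\mu$, obtained from a norm-one extension $\tilde T$, a \emph{representing measure} of $T$. For $g\in K$ put
\[
 a_g=\mu(\{g\})-\mu(\{-g\})\in W .
\]

\begin{lemma}\label{lem:contact}
Let $\|T\|=1$ and let $\mu$ be a representing measure of $T$.
\begin{enumerate}
\item[(a)] If $f\in S_{W^*}$ and $fT=g\in\operatorname{ext}B_{V^*}$, then $f\mu$ vanishes on every Borel subset of $K\setminus\{\pm g\}$, and $f(a_g)=1$.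
\item[(b)] Let $f_1,\dots,f_r\in S_{W^*}$ be such that the functionals $g_j=f_jT$ are extreme points of $B_{V^*}$, pairwise distinct up to sign. Put $a_j=a_{g_j}$ and $K'=K\setminus\{\pm g_1,\dots,\pm g_r\}$. Then $f_i(a_j)=\delta_{ij}$,
\begin{align}
 Tv&=\sum_{j}g_j(v)a_j+\int_{K'}g(v)\,d\mu(g)&&(v\in V),\label{eq:split}\\
 \sum_{j}t_ja_j+\int_{K'}u\,d\mu&\in B_W&&\text{whenever }|t_j|\le1,\ u\text{ Borel},\ |u|\le1.\label{eq:free}
\end{align}
If also $f\in S_{W^*}$ and $fT=g_i$ for some $i$, then $f(a_j)=\delta_{ij}$ for all $j$, and $f\mu$ vanishes on the Borel subsets of $K'$.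
\item[(c)] In the situation of \textup{(b)} the $f_j$ are linearly independent, so $r\le n$. If $r=n$, then $W$ is isometric to $\ell_\infty^{(n)}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Put $\lambda=f\mu$, so $|\lambda|(K)\le1$, and let $h=d\lambda/d|\lambda|$, with values $\pm1$. Let $\nu$ be the image of $|\lambda|$ under $g'\mapsto h(g')g'$. This is a positive measure on $K$ of mass at most $1$, and $\int g'\,d\nu(g')=\int g'\,d\lambda(g')=fT=g$. As $\|g\|=1$, $\nu$ is a probability measure. We claim $\nu=\delta_g$. Otherwise the support of $\nu$ contains some $g_*\ne g$. Let $C$ be a closed ball around $g_*$ not containing $g$; then $\nu(C)>0$. The mean of $\nu$ over $C$ lies in $C$, so it is not $g$. If $\nu(C)=1$, this contradicts $\int g'\,d\nu=g$; if $\nu(C)<1$, then $g$ is a proper convex combination of the means of $\nu$ over $C$ and $K\setminus C$, points of $B_{V^*}$ of which the first is not $g$, contradicting extremality. So $h(g')g'=g$ for $|\lambda|$-almost all $g'$. Hence $|\lambda|$ lives on $\{\pm g\}$, $\lambda(\{g\})\ge0\ge\lambda(\{-g\})$,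 and $f(a_g)=\lambda(\{g\})-\lambda(\{-g\})=|\lambda|(K)=1$.

(b) The relations $f_i(a_j)=\delta_{ij}$, and the last statement, follow from (a), because $f_i\mu$ (respectively $f\mu$) vanishes off $\{\pm g_i\}$. The points $\pm g_j$ contribute $g_j(v)\mu(\{g_j\})-g_j(v)\mu(\{-g_j\})=g_j(v)a_j$ to the integral in \eqref{eq:rep}; this is \eqref{eq:split}. For \eqref{eq:free} apply \eqref{eq:rep} to the function that equals $u$ on $K'$ and $\pm t_j$ at $\pm g_j$.

(c) Independence follows from $f_i(a_j)=\delta_{ij}$. If $r=n$, then $(a_j)$ and $(f_j)$ are dual bases, and by \eqref{eq:free} with $u=0$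
\[
 B_W\subset\{w:|f_j(w)|\le1\ \forall j\}=\Big\{\sum_jt_ja_j:|t_j|\le1\Big\}\subset B_W .\qedhere
\]
\end{proof}

\begin{remark}
If $V=W$, part (c) can be applied to $T=\mathrm{id}$ and any $n$ linearly independent extreme points $f_j$ of $B_{V^*}$. For $V\neq W$ there is no such distinguished operator, and the work consists in finding a substitute.
\end{remark}

\section{Smooth domains}\label{sec:smooth}

In this section $V$ is smooth, $2\le\dim V<\infty$, $n=\dim W\ge2$, and still $HB(V,W)=L(V,W)$. We use smoothness in the form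
\begin{equation}\label{eq:smooth}
 v\in S_V,\ g,g'\in S_{V^*},\ |g(v)|=|g'(v)|=1\quad\Longrightarrow\quad g=\pm g' .
\end{equation}
It implies that every $g\in S_{V^*}$ is extreme in $B_{V^*}$: if $g=\frac12(g'+g'')$ with $g',g''\in B_{V^*}$ and $g(v)=1$, $v\in S_V$, then $g'(v)=g''(v)=1$ and $g'=g''=g$. So Lemma~\ref{lem:contact} applies to every $f\in S_{W^*}$ with $\|fT\|=1$.

By Lemma~\ref{lem:contact}(c) it suffices to find a norm-one $T$ and $f_1,\dots,f_n\in S_{W^*}$ such that the functionals $f_jT$ have norm one and are pairwise distinct up to sign. We first show that $B_W$ has facets, and then build $T$ step by step.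

\subsection{Exposed functionals give facets}

For $f\in S_{W^*}$ let $L_f=\operatorname{span}(F_f-F_f)\subset\ker f$.

\begin{lemma}\label{lem:tools}
Let $\|T\|=1$, $f\in S_{W^*}$ and $g=fT\in S_{V^*}$.
\begin{enumerate}
\item[(a)] If $f'\in S_{W^*}$, $g'=f'T\in S_{V^*}$ and $g'\ne\pm g$, then $\|f-f'\|=2$.
\item[(b)] $T(\ker g)\subset L_f$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\mu$ be a representing measure of $T$.

(a) By Lemma~\ref{lem:contact}(b), $\|a_g-a_{g'}\|\le1$ and $(f-f')(a_g-a_{g'})=2$.

(b) Let $K'=K\setminus\{\pm g\}$. For Borel $A\subset K'$ both $a_g$ and $a_g+\mu(A)$ lie in $B_W$, and $f$ equals $1$ at both, by Lemma~\ref{lem:contact}. So $\mu(A)\in F_f-F_f\subset L_f$. For $u\in\ker g$, \eqref{eq:split} gives $Tu=\int_{K'}g'(u)\,d\mu(g')\in L_f$.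
\end{proof}

A functional $f\in B_{W^*}$ is an \emph{exposed point} of $B_{W^*}$ if some $p\in S_W$ satisfies $\{\varphi\in B_{W^*}:\varphi(p)=1\}=\{f\}$. We claim that then $F_f$ has full dimension. If not, choose $q\in\ker f\setminus L_f$. We would like to violate Lemma~\ref{lem:tools}(b) by an operator of the form $g\otimes p'+\varepsilon h\otimes q$ with $p'$ close to $p$; the trouble is to keep its norm equal to $1$. We take $p'=p+sq$ with a parameter $s$ and look at the functionals near $f$ at which the operator attains its norm. By Lemma~\ref{lem:tools}(a) they all have the same value at $q$, and this value is a continuous function of $s$. It has opposite signs at the two ends of an interval around $s=0$. At a zero the norm of the operator is $1$, and Lemma~\ref{lem:tools}(b) is violated.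

\begin{proposition}\label{prop:facet}
If $f$ is an exposed point of $B_{W^*}$, then $L_f=\ker f$; in other words $\operatorname{int}F_f\ne\emptyset$.
\end{proposition}

\begin{proof}
Let $p\in S_W$ expose $f$ and suppose there is $q\in\ker f\setminus L_f$. As $\dim V\ge2$ we can choose linearly independent $g,h\in S_{V^*}$. Put $T_{s,\varepsilon}=g\otimes(p+sq)+\varepsilon h\otimes q$. For $\varphi\in W^*$,
\begin{equation}\label{eq:phiT}
 \varphi T_{s,\varepsilon}=(\varphi(p)+s\varphi(q))\,g+\varepsilon\varphi(q)\,h .
\end{equation}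
In particular $fT_{s,\varepsilon}=g$, so $\|T_{s,\varepsilon}\|\ge1$. Let
\[
 M(s,\varepsilon)=\{\varphi\in B_{W^*}:\|\varphi T_{s,\varepsilon}\|=\|T_{s,\varepsilon}\|\},\qquad U=\{\varphi\in B_{W^*}:\|\varphi-f\|<\tfrac12\}.
\]
The set $M(s,\varepsilon)$ is nonempty, symmetric and contained in $S_{W^*}$, and $\varphi(p)>\frac12$ on $U$. Since $T_{0,0}=g\otimes p$, we have $M(0,0)=\{\pm f\}$. Hence there are $\sigma,\varepsilon_0>0$ with $M(s,\varepsilon)\subset U\cup(-U)$ for $|s|\le\sigma$, $0<\varepsilon\le\varepsilon_0$: otherwise there are $(s_i,\varepsilon_i)\to(0,0)$ and $\varphi_i\in M(s_i,\varepsilon_i)\setminus(U\cup-U)$, and a limit point of $(\varphi_i)$ lies in $M(0,0)\setminus(U\cup-U)=\emptyset$. We may take $\sigma\|q\|\le\frac12$. Fix $0<\varepsilon<\min(\varepsilon_0,\sigma)$ and write $T_s=T_{s,\varepsilon}$, $M(s)=M(s,\varepsilon)$.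

\emph{The value at $q$.} Let $|s|\le\sigma$ and $\varphi,\varphi'\in M(s)\cap U$. Then $\|\varphi-\varphi'\|<1$, so Lemma~\ref{lem:tools}(a), applied to $T_s/\|T_s\|$, gives $\varphi T_s=\pm\varphi'T_s$. If the sign were $-$, then \eqref{eq:phiT} for $\varphi+\varphi'$ and the independence of $g,h$ would give $(\varphi+\varphi')(q)=0$ and then $(\varphi+\varphi')(p)=0$, impossible on $U$. So $\varphi T_s=\varphi'T_s$, and $\varphi(q)=\varphi'(q)$ by \eqref{eq:phiT}. Therefore
\[
 x(s):=\varphi(q),\qquad\varphi\in M(s)\cap U,
\]
is well defined for $|s|\le\sigma$; note that $M(s)\cap U\ne\emptyset$ by symmetry. It is continuous: let $s_i\to s$ and $\varphi_i\in M(s_i)\cap U$. Every limit point $\varphi$ of $(\varphi_i)$ lies in $M(s)\subset U\cup(-U)$ and satisfies $\|\varphi-f\|\le\frac12$; it is not in $-U$, since $\|f-(-f)\|=2$, so it is in $M(s)\cap U$ and $\varphi(q)=x(s)$.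

\emph{$x$ has no zero.} If $x(s)=0$, then $\varphi T_s=\varphi(p)g$ for $\varphi\in M(s)\cap U$, so $\|T_s\|=|\varphi(p)|\le1$. Hence $\|T_s\|=1$, and $fT_s=g$. By Lemma~\ref{lem:tools}(b), choosing $u\in\ker g$ with $h(u)=1$ we get $\varepsilon q=T_su\in L_f$, a contradiction.

\emph{$x$ changes sign.} Suppose $x=x(\sigma)<0$, and let $\varphi\in M(\sigma)\cap U$. Then $\varphi(p)+\sigma x\ge\frac12-\sigma\|q\|\ge0$ and $\varphi(p)+\sigma x\le1-\sigma|x|$. By \eqref{eq:phiT}, $1\le\|\varphi T_\sigma\|\le1-\sigma|x|+\varepsilon|x|<1$, which is absurd. So $x(\sigma)>0$. For $s=-\sigma$ and $x(-\sigma)>0$ the same estimate holds with $\varphi(p)-\sigma x(-\sigma)$ in place of $\varphi(p)+\sigma x$; so $x(-\sigma)<0$. This contradicts the intermediate value theorem.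
\end{proof}

Let $\mathcal E$ be the set of exposed points of $B_{W^*}$. It is nonempty: for any Euclidean norm on $W^*$, a point of $B_{W^*}$ of largest Euclidean norm is exposed.

\begin{corollary}\label{cor:countable}
$\mathcal E$ is countable.
\end{corollary}

\begin{proof}
By Proposition~\ref{prop:facet} the sets $\operatorname{int}F_f$, $f\in\mathcal E$, are nonempty, and by \eqref{eq:intF} they are pairwise disjoint. They are open in $S_W$: if $w\in S_W$ is close to $p\in\operatorname{int}F_f$, then $w/f(w)$ is close to $p$ in the hyperplane $\{f=1\}$, so it lies in $\operatorname{int} F_f\subset S_W$; hence $f(w)=1$ and $w\in\operatorname{int}F_f$. A separable metric space contains only countably many disjoint nonempty open sets.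
\end{proof}

\subsection{Regular operators}

\begin{definition}
Let $\|T\|=1$. A \emph{contact} of $T$ is a pair $(f,v)\in S_{W^*}\times S_V$ with $f(Tv)=1$; then $fT\in S_{V^*}$. If $(f,v)$ is a contact, so is $-(f,v)=(-f,-v)$. Let $r\ge1$. We call $T$ \emph{$r$-regular} if it has contacts $(f_j,v_j)$, $1\le j\le r$, such that with $g_j=f_jT$
\begin{enumerate}
\item[(R1)] the $g_j$ are pairwise distinct up to sign;
\item[(R2)] $Tv_j\in\operatorname{int}F_{f_j}$ for all $j$;
\item[(R3)] every contact of $T$ is one of $\pm(f_j,v_j)$.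
\end{enumerate}
\end{definition}

By Lemma~\ref{lem:contact}(c), $r\le n$, and an $n$-regular operator forces $W\cong\ell_\infty^{(n)}$. Of the three conditions only (R1) is needed for this conclusion; (R2) and (R3) make an induction on $r$ possible. Note two consequences for an $r$-regular $T$:
\begin{align}
 &\|\varphi T\|<1\text{ for }\varphi\in S_{W^*}\setminus\{\pm f_1,\dots,\pm f_r\};\label{eq:ra}\\
 &\text{if }v\in S_V\text{ and }g_j(v)=1,\text{ then }v=v_j.\label{eq:rb}
\end{align}
For \eqref{eq:ra}, if $\|\varphi T\|=1$, then $(\varphi,v)$ is a contact for some $v$ and (R3) applies. For \eqref{eq:rb}, $(f_j,v)$ is a contact, so $(f_j,v)=\epsilon(f_k,v_k)$ with $\epsilon=\pm1$. Then $g_j=\epsilon g_k$, so $k=j$ by (R1), $\epsilon=1$ and $v=v_j$.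

\begin{lemma}\label{lem:one}
A $1$-regular operator exists.
\end{lemma}

\begin{proof}
Take $f\in\mathcal E$ and $p\in\operatorname{int}F_f$. Let $v$ be an exposed point of $B_V$, that is, there is $g\in S_{V^*}$ with $\{u\in B_V:g(u)=1\}=\{v\}$; it exists for the same reason as the points of $\mathcal E$. Let $T=g\otimes p$. Then $\|T\|=1$, $Tv=p$ and $(f,v)$ is a contact. If $f'(Tv')=g(v')f'(p)=1$ with $f'\in S_{W^*}$, $v'\in S_V$, then $|f'(p)|=|g(v')|=1$. So $f'=\pm f$ by \eqref{eq:intF} and $v'=\pm v$, with equal signs.
\end{proof}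

\begin{proposition}\label{prop:induct}
If $r<n$ and there is an $r$-regular operator, then there is an $(r+1)$-regular operator.
\end{proposition}

Lemma~\ref{lem:one} and Proposition~\ref{prop:induct} give an $n$-regular operator, hence $W\cong\ell_\infty^{(n)}$. This proves the nontrivial direction of Theorem~\ref{thm:smooth} for $n\ge2$. For $n=1$ there is nothing to prove, and the other direction was shown in the introduction. So the rest of the section proves Proposition~\ref{prop:induct}.

\begin{example}[The step from $1$ to $2$ when $W=\ell_\infty^{(2)}$]\label{ex:model}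
Let $T=g_1\otimes p$ with $p=(1,p_2)$, $|p_2|<1$, where $g_1\in S_{V^*}$ takes the value $1$ on $S_V$ only at $v_1$. The only contacts are $\pm(e_1^*,v_1)$. We perturb $T$ without disturbing this contact: we add operators $R=h\otimes(0,1)$, those with values in $\ker e_1^*$. Then $T+R=(g_1,g_2)$ with $g_2=p_2g_1+h$, and $\|T+R\|\le1$ if and only if $g_2\in B_{V^*}$. So the admissible $R$ form a copy of the ball $B_{V^*}$ with $R=0$ in its interior. We move $R$ to the boundary. There $\|g_2\|=1$ and $e_2^*$ becomes a new contact functional, provided $g_2\ne\pm g_1$; this excludes two boundary points, and by \eqref{eq:smooth} these are exactly the points where $(T+R)v_1=(1,g_2(v_1))$ leaves the interior of its edge. If moreover the norm of $V^*$ is differentiable at $g_2$, then $g_2$ takes the value $1$ at a single $v_2\in S_V$, and $T+R$ is $2$-regular: in a contact $((t_1,t_2),v)$ with both $t_i\ne0$ we would have $|g_1(v)|=|g_2(v)|=1$, contrary to \eqref{eq:smooth}. So a \emph{generic} boundary point $R$ works.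
\end{example}

In general we do not know $W$, and the new contact functional may depend on $R$. The countability of $\mathcal E$ and Baire's theorem will show that it can be kept constant on an open set of boundary points, and this will give (R2) for the new contact.

\subsection{The body of perturbations}

Fix an $r$-regular $T$, $r<n$, with contacts $(f_j,v_j)$ and $g_j=f_jT$, and put $p_j=Tv_j$,
\[
 N=\bigcap_{j\le r}\ker f_j\ne0,\qquad \mathcal R=\{R\in L(V,N):\|T+R\|\le1\}.
\]
Interiors and boundaries of subsets of $L(V,N)$ are taken in $L(V,N)$. The set $\mathcal R$ is compact and convex, and $f_jR=0$ for $R\in L(V,N)$. Thus for $R\in\mathcal R$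
\begin{equation}\label{eq:keep}
 f_j(T+R)=g_j,\qquad\|T+R\|=1,\qquad(T+R)v_j\in F_{f_j},
\end{equation}
and $(f_j,v_j)$ is still a contact of $T+R$.

The next lemma says that a small perturbation that respects all present contacts does not increase the norm; this is where (R2) and (R3) are used.

\begin{lemma}\label{lem:zero}
$0\in\operatorname{int}\mathcal R$.
\end{lemma}

\begin{proof}
Otherwise there are $R_i\to0$ in $L(V,N)$ and $u_i\in S_V$ such that $y_i=(T+R_i)u_i$ has $\|y_i\|>1$. Let $\varphi_i\in S_{W^*}$, $\varphi_i(y_i)=\|y_i\|$. Passing to a subsequence, $(\varphi_i,u_i)\to(\varphi,u)$, and $\varphi(Tu)=\lim\|y_i\|=1$, since $\|y_i\|>1$ and $\|Tu\|\le1$. So $(\varphi,u)$ is a contact of $T$, and after changing the signs of all $(\varphi_i,u_i)$ if necessary, $(\varphi,u)=(f_j,v_j)$ for some $j$. Then $y_i\to p_j$, and $t_i:=f_j(y_i)=g_j(u_i)$ satisfies $t_i\le1$, $t_i\to1$. The points $y_i/t_i$ lie in $\{f_j=1\}$ and tend to $p_j\in\operatorname{int}F_{f_j}$, so eventually $y_i/t_i\in F_{f_j}$ and $\|y_i\|\le t_i\le1$, a contradiction.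
\end{proof}

For a convex set $\mathcal S\subset L(V,N)$ with $0\in\operatorname{int}\mathcal S$ let $\rho_{\mathcal S}(R)=\inf\{t>0:R\in t\mathcal S\}$ be its gauge, and $\rho=\rho_{\mathcal R}$. The function $\rho$ is continuous and $\partial\mathcal R=\{\rho=1\}$. Twice we shall have to show that short segments in certain directions, starting in a relatively open part of $\partial\mathcal R$, stay in $\mathcal R$. Both times the reason is the following.

\begin{lemma}[Sliding]\label{lem:slide}
Let $\mathcal S\supset\mathcal R$ be closed and convex in $L(V,N)$, let $\mathcal G\subset\partial\mathcal R$ be relatively open with $\rho_{\mathcal S}=1$ on $\mathcal G$, and let $Q\in L(V,N)$ satisfy $\mathcal S+sQ=\mathcal S$ for all $s\in\mathbb R$. Then for each $R\in\mathcal G$ we have $R+sQ\in\mathcal R$ for all sufficiently small $|s|$.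
\end{lemma}

\begin{proof}
Since $t\mathcal S+sQ=t\mathcal S$ for all $t>0$ and $s\in\mathbb R$, $\rho_{\mathcal S}(R+sQ)=\rho_{\mathcal S}(R)=1$. For small $|s|$ the point $(R+sQ)/\rho(R+sQ)$ lies on $\partial\mathcal R$ and is close to $R$, so it is in $\mathcal G$ and has $\rho_{\mathcal S}=1$. Hence $\rho(R+sQ)=\rho_{\mathcal S}(R+sQ)=1$.
\end{proof}

\subsection{The old contacts stay in the interior of their facets}

Suppose that $(T+R)v_j$ is on the relative boundary of its facet for all $R$ in an open part of $\partial\mathcal R$. Lemma~\ref{lem:slide} then allows us to change $T+R$ freely, in both directions, on vectors $e\in\ker g_j$. The representing measure, however, restricts $(T+R)e$ to the directions in which one can move inside the facet both ways from $(T+R)v_j$. The next proof derives a contradiction from this.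

\begin{lemma}\label{lem:nowhere}
For each $j$ the set $C_j=\{R\in\partial\mathcal R:(T+R)v_j\notin\operatorname{int}F_{f_j}\}$ is closed and nowhere dense in $\partial\mathcal R$.
\end{lemma}

\begin{proof}
By \eqref{eq:keep}, $(T+R)v_j\in\{f_j=1\}$, and $\operatorname{int}F_{f_j}$ is open in this hyperplane; so $C_j$ is closed. Suppose $C_j$ contains a nonempty relatively open subset $\mathcal G$ of $\partial\mathcal R$. Let
\[
 \mathcal S=\{R\in L(V,N):p_j+Rv_j\in F_{f_j}\}\supset\mathcal R .
\]
Let $R\in\mathcal G$ and $p'=p_j+Rv_j$, a point of $F_{f_j}\setminus\operatorname{int}F_{f_j}$. Since $p_j\in\operatorname{int}F_{f_j}$, we have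
\begin{equation}\label{eq:beyond}
 p_j+tRv_j\notin F_{f_j}\quad\text{for }t>1,
\end{equation}
because otherwise $p'$, lying strictly between $p_j$ and $p_j+tRv_j$ (or equal to $p_j$), would be in $\operatorname{int}F_{f_j}$. So $tR\notin\mathcal S$ for $t>1$, and $\rho_{\mathcal S}(R)=1$. Thus $\rho_{\mathcal S}=1$ on $\mathcal G$.

Fix such an $R$. As $\dim V\ge2$, there is $e\in\ker g_j$, $e\ne0$; it is independent of $v_j$. Let $z\in N$ be arbitrary and choose $Q\in L(V,N)$ with $Qv_j=0$, $Qe=z$. Then $\mathcal S+sQ=\mathcal S$, and by Lemma~\ref{lem:slide} and \eqref{eq:keep} the operator $T_s=T+R+sQ$ has norm $1$ for small $|s|$; moreover $f_jT_s=g_j$ and $T_sv_j=p'$. Let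
\[
 \Lambda=\{w\in W:p'\pm tw\in F_{f_j}\text{ for some }t>0\},
\]
a linear subspace by convexity of $F_{f_j}$. We claim $T_se\in\Lambda$.

Let $\mu$ be a representing measure of $T_s$, $a=a_{g_j}$, $K'=K\setminus\{\pm g_j\}$, and for $\eta>0$ let $K_\eta=\{g\in K:|g(v_j)|\le1-\eta\}$. By \eqref{eq:smooth}, $K'=\bigcup_{\eta>0}K_\eta$. Put $z_\eta=\int_{K_\eta}g(e)\,d\mu(g)$. Since $p'=T_sv_j$ and $g_j(v_j)=1$, \eqref{eq:split} gives
\[
 p'\pm\frac{\eta}{\|e\|}z_\eta=a+\int_{K'}\Big(g(v_j)\pm\frac{\eta}{\|e\|}1_{K_\eta}(g)\,g(e)\Big)d\mu(g).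
\]
The integrand is bounded by $1$ in absolute value, so this point is in $B_W$ by \eqref{eq:free}. The functional $f_j$ has the value $1$ at it, since $f_j(a)=1$ and $f_j\mu$ vanishes on the Borel subsets of $K'$. So $z_\eta\in\Lambda$. For $\eta\to0$ we get $\int_{K'}g(e)\,d\mu(g)\in\Lambda$, and this integral is $T_se$ by \eqref{eq:split}, because $g_j(e)=0$. The claim is proved.

Comparing the claim for $s=0$ and for a small $s\ne0$ gives $sz\in\Lambda$, so $z\in\Lambda$. As $z\in N$ was arbitrary, $N\subset\Lambda$. In particular $Rv_j\in\Lambda$, so $p_j+(1+t)Rv_j=p'+tRv_j\in F_{f_j}$ for some $t>0$. This contradicts \eqref{eq:beyond}.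
\end{proof}

Consequently $\mathcal O=\partial\mathcal R\setminus\bigcup_jC_j$ is open and dense in $\partial\mathcal R$.

\subsection{A new contact, and only one}

Let $R\in\mathcal O$ and $T'=T+R$. A contact $(f,v)$ of $T'$ is \emph{new} if $fT'\ne\pm g_j$ for all $j$.

\begin{lemma}\label{lem:new}
Let $R\in\mathcal O$ and $T'=T+R$.
\begin{enumerate}
\item[(a)] Every contact of $T'$ that is not new is one of $\pm(f_j,v_j)$.
\item[(b)] $T'$ has a new contact.
\item[(c)] Let $(f,v)$ be a new contact and $g=fT'$. Let $\mu$ be a representing measure of $T'$ and let $a_1,\dots,a_r,a$ be the vectors that Lemma~\textup{\ref{lem:contact}(b)} assigns to $g_1,\dots,g_r,g$. Then $f(a_l)=0$ for $l\le r$, $a\in N$, $f(a)=1$, and $W=\operatorname{span}\{a_1,\dots,a_r\}\oplus N$. In particular $f|_N\ne0$.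
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $(f,v)$ be such a contact. After a common change of sign $fT'=g_j$ for some $j$. Then $f(T'v_j)=g_j(v_j)=1$ and $T'v_j\in\operatorname{int}F_{f_j}$, since $R\notin C_j$; so $f=f_j$ by \eqref{eq:intF}. Also $g_j(v)=f(T'v)=1$, so $v=v_j$ by \eqref{eq:rb}.

(b) If there is no new contact, then by (a), \eqref{eq:keep} and $R\in\mathcal O$ the operator $T'$ is $r$-regular with the same $f_j$, $v_j$ and $g_j$. Lemma~\ref{lem:zero} applied to $T'$ says that $0$ is interior to $\mathcal R-R$, that is, $R\in\operatorname{int}\mathcal R$, a contradiction.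

(c) Lemma~\ref{lem:contact}(b) gives $f_i(a_l)=\delta_{il}$, $f(a_l)=0$, $f_i(a)=0$, $f(a)=1$. So $a\in N$. The relations $f_i(a_l)=\delta_{il}$ give the decomposition of $W$.
\end{proof}

To exclude several new contacts we use a standard theorem (Mazur): a continuous convex function on a separable Banach space, here on a finite-dimensional one, is G\^ateaux differentiable at the points of a dense $G_\delta$. Let $\mathcal D$ be the set of points of $\partial\mathcal R$ at which $\rho$ is differentiable. Since $\rho$ is positively homogeneous, its differentiability set is invariant under positive scaling, so $\mathcal D$ is a dense $G_\delta$ in $\partial\mathcal R$. Let $R\in\mathcal D$, and let a linear functional $\ell\ne0$ on $L(V,N)$ \emph{support} $\mathcal R$ at $R$, that is, $\ell\le\ell(R)$ on $\mathcal R$. Then $\ell(R)>0$, as $0\in\operatorname{int}\mathcal R$. The functional $\ell/\ell(R)$ is at most $\rho$ everywhere, with equality at $R$; so it is the derivative of $\rho$ at $R$. Hence $\ell$ is unique up to a positive factor.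

\begin{lemma}\label{lem:unique}
Let $R\in\mathcal O\cap\mathcal D$ and $T'=T+R$. Then the contacts of $T'$ are exactly $\pm(f_1,v_1),\dots,\pm(f_r,v_r)$ and $\pm(f,v)$ for a single new contact $(f,v)$. Moreover $v\ne\pm v_j$ and $f\ne\pm f_j$ for all $j$, and $f\in\mathcal E$.
\end{lemma}

\begin{proof}
Let $(f,v)$ and $(f',v')$ be new contacts and $g=fT'$. The functional $R'\mapsto f(R'v)$ on $L(V,N)$ is nonzero, since $f|_N\ne0$. It supports $\mathcal R$ at $R$, because $f((T+R')v)\le1=f((T+R)v)$ for $R'\in\mathcal R$. The same holds for $(f',v')$, so $f'(R'v')=c\,f(R'v)$ for all $R'\in L(V,N)$, with a constant $c>0$. If $v,v'$ were independent, we could choose $R'$ with $R'v'=0$ and $f(R'v)\ne0$. So $v'=\pm v$. Replacing $(f',v')$ by $-(f',v')$ does not change $f'(R'v')$, so we may assume $v'=v$. Then $f'|_N=c\,f|_N$.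

The functionals $f'T'$ and $fT'$ both have norm $1$ and value $1$ at $v$; by smoothness $f'T'=g$. With $a_l,a$ as in Lemma~\ref{lem:new}(c), the last statement of Lemma~\ref{lem:contact}(b) gives $f'(a_l)=0=f(a_l)$ and $f'(a)=1=f(a)$. As $a\in N$, $c=1$. So $f'=f$ on $N$ and on all $a_l$, that is, $f'=f$. Together with Lemma~\ref{lem:new}(a),(b) and \eqref{eq:keep} this proves the first statement.

If $v=\pm v_j$, then $|g(v)|=|g_j(v)|=1$ and $g=\pm g_j$ by \eqref{eq:smooth}; if $f=\pm f_j$, then $g=\pm f_jT'=\pm g_j$. Both are excluded. Finally, if $\varphi\in B_{W^*}$ and $\varphi(T'v)=1$, then $(\varphi,v)$ is a contact. In the list of contacts only $(f,v)$ has the second entry $v$, so $\varphi=f$. Thus $T'v$ exposes $f$.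
\end{proof}

\subsection{The new contact lies in the interior of its facet}

\begin{proof}[Proof of Proposition~\ref{prop:induct}]
For $f\in\mathcal E\setminus\{\pm f_1,\dots,\pm f_r\}$ let $A_f=\{R\in\mathcal O:\|f(T+R)\|=1\}$, a closed subset of $\mathcal O$. By Corollary~\ref{cor:countable} these are countably many sets, and by Lemma~\ref{lem:unique} they cover $\mathcal O\cap\mathcal D$, a dense $G_\delta$ in $\mathcal O$. The space $\mathcal O$ is nonempty and open in the compact space $\partial\mathcal R$, so Baire's theorem holds in it and $\mathcal O\cap\mathcal D$ is not of first category. Hence some $A_f$ contains a nonempty open subset $\mathcal G$ of $\mathcal O$, which is also open in $\partial\mathcal R$. Fix this $f$, choose $R\in\mathcal G\cap\mathcal D$, put $T'=T+R$, and let $v\in S_V$ with $f(T'v)=1$. The contact $(f,v)$ is new, since otherwise $f=\pm f_j$ by Lemma~\ref{lem:new}(a). By Lemma~\ref{lem:unique} the contacts of $T'$ are exactly $\pm(f_j,v_j)$, $j\le r$, and $\pm(f,v)$. So (R1) and (R3) hold for these $r+1$ contacts, and (R2) holds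 for $(f_j,v_j)$ because $R\in\mathcal O$. It remains to prove
\[
 p:=T'v\in\operatorname{int}F_f .
\]
Let $g=fT'$, let $\mu,a_1,\dots,a_r,a$ be as in Lemma~\ref{lem:new}(c), and $K'=K\setminus\{\pm g_1,\dots,\pm g_r,\pm g\}$. Since $f(a_l)=0$ and $W=\operatorname{span}\{a_l\}\oplus N$, we have $\ker f=\operatorname{span}\{a_1,\dots,a_r\}\oplus(N\cap\ker f)$. We show that $p\pm sw\in F_f$ for small $s>0$, first for $w=a_l$ and then for $w\in N\cap\ker f$. Applied to the vectors of a basis of $\ker f$, this and the convexity of $F_f$ give $p\in\operatorname{int}F_f$.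

\emph{The directions $a_l$.} By \eqref{eq:split} and $g(v)=1$,
\[
 p=a+\sum_lg_l(v)a_l+\int_{K'}g'(v)\,d\mu(g').
\]
Here $|g_l(v)|<1$ by \eqref{eq:smooth}, since $g\ne\pm g_l$. So \eqref{eq:free} gives $p\pm sa_l\in B_W$ for $0\le s\le1-|g_l(v)|$. As $f(a_l)=0$, these points are in $F_f$.

\emph{The directions $z\in N\cap\ker f$.} Choose $\theta\in V^*$ with $\theta(v)=1$ and put $Q=\theta\otimes z\in L(V,N)$ and
\[
 \mathcal S=\{R'\in L(V,N):\|f(T+R')\|\le1\}\supset\mathcal R .
\]
Since $fQ=0$, $\mathcal S+sQ=\mathcal S$ for all $s$. Let $R''\in\mathcal G$. Then $\|f(T+R'')\|=1$, while $\|fT\|<1$ by \eqref{eq:ra}. For $t>1$ we have $T+R''=(1-\frac1t)T+\frac1t(T+tR'')$, so $\|f(T+tR'')\|>1$. Thus $\rho_{\mathcal S}=1$ on $\mathcal G$. By Lemma~\ref{lem:slide}, $R+sQ\in\mathcal R$ for small $|s|$, and $p+sz=(T+R+sQ)v\in B_W$. As $f(z)=0$, $p+sz\in F_f$.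
\end{proof}

This completes the proof of Theorem~\ref{thm:smooth}. The hypothesis $\dim V\ge2$ was used in Proposition~\ref{prop:facet} and in Lemma~\ref{lem:nowhere}; for $\dim V=1$ every $W$ satisfies \eqref{eq:HBL}. Smoothness cannot be dropped, by Theorem~\ref{thm:counter}.

\section{Planes that are not smooth}\label{sec:plane}

In this section $\dim V=2$, $V$ is not smooth, $B_V$ is not a parallelogram, $n=\dim W\ge2$, and $HB(V,W)=L(V,W)$. We show $W\cong\ell_\infty^{(n)}$. Now $S_{V^*}$ contains segments, and we exploit one of them. Let $v_1\in S_V$ be a point with more than one norming functional. The set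
\[
 D=\{g\in B_{V^*}:g(v_1)=1\}=[g_0,g_1],\qquad g_0\ne g_1,
\]
is an edge of $B_{V^*}$. As $g_0(v_1)=g_1(v_1)=1$, the functionals $g_0,g_1$ form a basis of $V^*$.

\subsection{Distances from extreme points}

\begin{lemma}\label{lem:edge}
Let $p\in\operatorname{ext}B_W$, $\|T\|\le1$ and $Tv_1=p$. Then $T=g_1\otimes\frac{p+q}2+g_0\otimes\frac{p-q}2$ for some $q\in B_W$.
\end{lemma}

\begin{proof}
Clearly $\|T\|=1$; let $\mu$ be a representing measure. If $\eta>0$ and $A\subset\{g\in K:|g(v_1)|\le1-\eta\}$ is a Borel set, then $|g(v_1)\pm\eta1_A(g)|\le1$, so $p\pm\eta\mu(A)=\int(g(v_1)\pm\eta1_A)\,d\mu\in B_W$ by \eqref{eq:rep}. As $p$ is extreme, $\mu(A)=0$. Hence $\mu$ vanishes on the Borel subsets of $\{|g(v_1)|<1\}$; it lives on the disjoint union $D\cup(-D)$. For $g\in D$ write $g=(1-s(g))g_0+s(g)g_1$ with $0\le s(g)\le1$; the function $s$ is continuous. Then \eqref{eq:rep} becomes $T=g_1\otimes a+g_0\otimes b$ with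
\[
 a=\int_Ds(g)\,d\mu-\int_{-D}s(-g)\,d\mu,\qquad b=\int_D(1-s(g))\,d\mu-\int_{-D}(1-s(-g))\,d\mu .
\]
Here $a+b=Tv_1=p$. The vector $q:=a-b$ is the integral of the function equal to $2s(g)-1$ on $D$ and to $-(2s(-g)-1)$ on $-D$, so $q\in B_W$ by \eqref{eq:rep}.
\end{proof}

So an operator of the form in Lemma~\ref{lem:edge} with $q\notin B_W$ cannot be a contraction. We now show that it would be a contraction for some $q$ slightly outside $B_W$ unless $q$ is as far from $p$ as possible.

\begin{lemma}\label{lem:far}
Let $p\in\operatorname{ext}B_W$ and $q\in B_W\setminus\{p\}$ be such that $q_\varepsilon:=p+(1+\varepsilon)(q-p)\notin B_W$ for all $\varepsilon>0$. Then $\|p-q\|=2$.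
\end{lemma}

\begin{proof}
Suppose $\|p-q\|<2$. Put $m=\frac{p+q}2$, $d=\frac{p-q}2$, so $p=m+d$, $q=m-d$, $\|d\|<1$. Since $q_\varepsilon=p-2(1+\varepsilon)d$,
\[
 T_\varepsilon:=g_1\otimes\frac{p+q_\varepsilon}2+g_0\otimes\frac{p-q_\varepsilon}2=g_1\otimes(m-\varepsilon d)+g_0\otimes(1+\varepsilon)d .
\]
Thus for $u\in V$, with $\alpha=g_1(u)$ and $\beta=g_0(u)$,
\[
 T_\varepsilon u=\alpha m+\beta_\varepsilon d,\qquad\beta_\varepsilon=(1+\varepsilon)\beta-\varepsilon\alpha ,
\]
and $T_\varepsilon v_1=m+d=p$. We show that $\|T_\varepsilon\|\le1$ for small $\varepsilon>0$. Then Lemma~\ref{lem:edge} and the independence of $g_0,g_1$ give $q_\varepsilon\in B_W$, a contradiction.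

Let $u\in B_V$, so $|\alpha|,|\beta|\le1$. If $|\beta_\varepsilon|\le1$, then $T_\varepsilon u\in\operatorname{conv}\{\pm m\pm d\}=\operatorname{conv}\{\pm p,\pm q\}\subset B_W$. Otherwise we may assume, replacing $u$ by $-u$, that $\beta_\varepsilon<-1$. Put $\tau=-1-\beta_\varepsilon>0$. From $\beta\ge-1$ we get $\tau\le\varepsilon(1+\alpha)$, and from $\beta_\varepsilon<-1$, $\alpha\le1$ we get $\beta<-\frac{1-\varepsilon}{1+\varepsilon}$.

Here the hypothesis on $B_V$ enters: there is no $u\in B_V$ with $g_0(u)=-1$, $g_1(u)=1$, since otherwise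
\[
 B_V\subset\{|g_0|\le1,\ |g_1|\le1\}=\operatorname{conv}\{\pm v_1,\pm u\}\subset B_V
\]
would be a parallelogram. By compactness there is $c\in(0,1)$ such that for all sufficiently small $\varepsilon$ the inequality $\beta<-\frac{1-\varepsilon}{1+\varepsilon}$ implies $\alpha\le1-c$; otherwise a limit point of vectors $u\in B_V$ violating this for $\varepsilon\to0$, $c\to0$ would satisfy $g_0=-1$, $g_1=1$.

Now $T_\varepsilon u=(\alpha m-d)-\tau d$. If $\alpha\le0$, we insert $m=p-d$ and obtain $\alpha m-d=|\alpha|(-p)+(1+\alpha)(-d)$, so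
\[
 \|T_\varepsilon u\|\le|\alpha|+(1+\alpha)\|d\|+\varepsilon(1+\alpha)=1-(1+\alpha)(1-\|d\|-\varepsilon)\le1\qquad\text{if }\varepsilon\le1-\|d\| .
\]
If $\alpha\ge0$, we insert $m=q+d$ and obtain $\alpha m-d=\alpha q+(1-\alpha)(-d)$, so
\[
 \|T_\varepsilon u\|\le\alpha+(1-\alpha)\|d\|+2\varepsilon\le1-c(1-\|d\|)+2\varepsilon\le1\qquad\text{for small }\varepsilon .\qedhere
\]
\end{proof}

We recall some facts about polytopes. A nonempty proper face is the intersection of the facets containing it, and faces of faces are faces. A face of codimension two (a ridge) lies in exactly two facets and is their intersection. If $B_W$ is a polytope, its facets are the sets $F_f$, $f\in\operatorname{ext}B_{W^*}$.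

\begin{proposition}\label{prop:pm}
$B_W$ is a polytope, and $f(p)=\pm1$ for all $f\in\operatorname{ext}B_{W^*}$, $p\in\operatorname{ext}B_W$.
\end{proposition}

\begin{proof}
If $p\ne p'$ are extreme points of $B_W$, Lemma~\ref{lem:far} applies to $q=p'$, because $p'$ is not interior to a segment in $B_W$. So $\|p-p'\|=2$, and by compactness $\operatorname{ext}B_W$ is finite. Now let $F_f$ be a facet, $p$ a vertex with $f(p)<1$, and $q\in\operatorname{int}F_f$. Then $f(q_\varepsilon)>1$ for $\varepsilon>0$, so Lemma~\ref{lem:far} gives $\|q-p\|=2$. Hence some $\varphi\in S_{W^*}$ has $\varphi(q)=1$ and $\varphi(p)=-1$. By \eqref{eq:intF}, $\varphi=f$, so $f(p)=-1$.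
\end{proof}

So all vertices of $B_W$ lie in $F\cup(-F)$, for every facet $F$, and
\begin{equation}\label{eq:FF}
 B_W=\operatorname{conv}(F\cup-F).
\end{equation}
If $n=2$, this is a parallelogram and $W\cong\ell_\infty^{(2)}$. \textbf{From now on let $n\ge3$.} Then Proposition~\ref{prop:pm} does not suffice: the octahedron $B_{\ell_1^{(3)}}$, with facet functionals $(\pm1,\pm1,\pm1)$ and vertices $\pm e_i$, satisfies its conclusion. To exclude it we return to Lemma~\ref{lem:contact}.

\subsection{No triangles}

Call a polytope $P$ \emph{$2$-level} if for each facet $Q$ there is an affine function equal to $0$ on $Q$ and to $1$ at all vertices of $P$ outside $Q$; we call it the \emph{level function} of $Q$. By Proposition~\ref{prop:pm}, $B_W$ is $2$-level, with level functions $(1-f)/2$. Facets of $2$-level polytopes are $2$-level: a facet of a facet $Q$ of $P$ has the form $Q\cap Q'$ with another facet $Q'$ of $P$, and the level function of $Q'$, restricted to $Q$, has the required values. Hence all faces of $B_W$ are $2$-level. In a $2$-level polygon the vertices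 outside an edge lie on one line parallel to the edge. So there are at most four vertices, and if there are four, opposite edges are parallel. Thus every $2$-face (two-dimensional face) of $B_W$ is a triangle or a parallelogram.

To exclude a triangle $G=\operatorname{conv}\{x,y,z\}$ we shall construct an operator into $\operatorname{span}\{x,y,z\}$ with three extreme functionals $f_jT$. Lemma~\ref{lem:contact} then forces into $B_W$ a point $w$ that would have to be a point of $G$ equal to $y$ and to $z$ at the same time.

\begin{lemma}\label{lem:triangle}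
No $2$-face of $B_W$ is a triangle.
\end{lemma}

\begin{proof}
Suppose $G=\operatorname{conv}\{x,y,z\}$ is a $2$-face. As $n\ge3$, it is a proper face. Put $\Phi_0=\{f\in\operatorname{ext}B_{W^*}:f=1\text{ on }G\}$, so that
\[
 G=\{w\in B_W:f(w)=1\ \forall f\in\Phi_0\},
\]
and fix $f_0\in\Phi_0$. The edge $[y,z]$ is the intersection of the facets containing it, so some facet contains $y,z$ but not $x$; similarly for the other edges. By Proposition~\ref{prop:pm} there are $f_1,f_2,f_3\in\operatorname{ext}B_{W^*}$ with the values
\[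
 f_1:(-1,1,1),\qquad f_2:(1,-1,1),\qquad f_3:(1,1,-1)\qquad\text{at }(x,y,z).
\]
The vectors $x,y,z$ are linearly independent, because they are affinely independent in the hyperplane $\{f_0=1\}$. For all $\xi_1,\xi_2,\xi_3\in\mathbb R$,
\begin{equation}\label{eq:l1}
 |\xi_1|+|\xi_2|+|\xi_3|=\max_{0\le i\le3}|f_i(\xi_1x+\xi_2y+\xi_3z)|\le\|\xi_1x+\xi_2y+\xi_3z\|\le|\xi_1|+|\xi_2|+|\xi_3| ,
\end{equation}
since $f_0,\dots,f_3$ realize all sign patterns up to a common sign. So $\operatorname{span}\{x,y,z\}$ is a copy of $\ell_1^{(3)}$ normed by $f_0,\dots,f_3$.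

We now choose a map into this copy. The dual ball of a parallelogram is a parallelogram, so $B_{V^*}$ is not one, and it has three extreme points that are pairwise distinct up to sign, hence pairwise non-proportional. In a nontrivial linear relation among them all coefficients are nonzero. Solving for the extreme point with the largest coefficient in absolute value, and changing signs, we obtain extreme points $g,h_1,h_2$, pairwise distinct up to sign, with
\[
 g=\alpha h_1+\beta h_2,\qquad0<\alpha,\beta\le1 .
\]
Then $\alpha+\beta\ge\|g\|=1$, and so $\|g-h_1-h_2\|\le(1-\alpha)+(1-\beta)\le1$. Let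
\[
 T=\tfrac12(h_1+h_2)\otimes x+\tfrac12(g-h_1)\otimes y+\tfrac12(g-h_2)\otimes z .
\]
Evaluating with the values of the $f_i$ at $x,y,z$,
\[
 f_0T=g,\qquad f_1T=g-h_1-h_2,\qquad f_2T=h_1,\qquad f_3T=h_2 .
\]
By \eqref{eq:l1}, $\|T\|=\max_i\|f_iT\|=1$. Moreover $fT=g$ for all $f\in\Phi_0$. Let $a,a_1,a_2$ be the vectors of Lemma~\ref{lem:contact}(b) for $g=f_0T$, $h_1=f_2T$, $h_2=f_3T$, and $w=a-a_1-a_2$. By \eqref{eq:free}, $w\in B_W$. For $f\in\Phi_0$ the same lemma gives $f(w)=1$, so $w\in G$. It also gives $f_2(w)=-1$ and $f_3(w)=-1$. But on $G$ the value $f_2=-1$ is taken only at $y$, and $f_3=-1$ only at $z$. This is a contradiction.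
\end{proof}

When $W=\ell_1^{(3)}$ itself and $x,y,z$ are the unit vectors, the conditions $f_0(w)=1$, $f_2(w)=f_3(w)=-1$ give $w=(-1,1,1)$, a vector of norm $3$.

\subsection{From parallelograms to parallelepipeds}

\begin{lemma}\label{lem:cube}
A $2$-level polytope $P$ of dimension $d\ge2$ all of whose $2$-faces are parallelograms is a parallelepiped.
\end{lemma}

\begin{proof}
We use induction on $d$; the case $d=2$ is trivial. Let $d\ge3$. The facets of $P$ are parallelepipeds by induction. We put one of them at the bottom as a unit cube, use level functions to show that the other vertices are $0/1$-points at height $1$, and check that all such points occur.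

Choose a facet $F$ and affine coordinates $(x_1,\dots,x_{d-1},t)$ such that $F=[0,1]^{d-1}\times\{0\}$ and $t$ is the level function of $F$; so $t=1$ at the vertices outside $F$.

For $i\le d-1$ let $Q_i\ne F$ be the facet containing the ridge $F\cap\{x_i=0\}=F\cap Q_i$. On $\{t=0\}$ its level function is $0$ on this ridge and $1$ at the vertices of $F$ with $x_i=1$, so it equals $x_i$ there; hence it equals $x_i+\alpha_it$ with some constant $\alpha_i$. We take $x_i+\alpha_it$ as the new coordinate $x_i$, for all $i$ at once; this does not change $F$. Now the level function of $Q_i$ is $x_i$, and all vertices with $t=1$ lie in $\{0,1\}^{d-1}\times\{1\}$.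

The facet of the parallelepiped $Q_i$ opposite to the ridge $F\cap Q_i$ has $2^{d-2}$ vertices. They are not in $F$, so they lie in $\{x_i=0,\ t=1\}$ and have coordinates $0$ or $1$. There are only $2^{d-2}$ such points, so all of them are vertices of $P$. Letting $i$ vary, we see that all points of $\{0,1\}^{d-1}\times\{1\}$ are vertices of $P$, except possibly $(1,\dots,1,1)$.

Let $Q\ne F$ be the facet containing the ridge $F\cap\{x_1=1\}$. As before its level function has the form $1-x_1+\beta t$. As $d-1\ge2$, there are vertices with $t=1$, $x_1=0$ and with $t=1$, $x_1=1$. So $1+\beta$ and $\beta$ are both in $\{0,1\}$, and $\beta=0$. Thus $Q\subset\{x_1=1\}$. As before, the $2^{d-2}$ vertices of the facet of $Q$ opposite to the ridge are all the $0/1$-points with $x_1=1$, $t=1$. So $(1,\dots,1,1)$ is a vertex, and $P=[0,1]^d$ in these coordinates.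
\end{proof}

\begin{proposition}\label{prop:nonsmooth}
Under the assumptions of this section, $W$ is isometric to $\ell_\infty^{(n)}$.
\end{proposition}

\begin{proof}
The case $n=2$ was settled after \eqref{eq:FF}. Let $n\ge3$ and let $F=F_f$ be a facet of $B_W$. It is $2$-level of dimension $n-1\ge2$, and its $2$-faces are parallelograms by Lemma~\ref{lem:triangle}. By Lemma~\ref{lem:cube}, $F=c+\sum_{i<n}[-u_i,u_i]$ with linearly independent $u_i$. By \eqref{eq:FF},
\[
 B_W=\operatorname{conv}(F\cup-F)=[-c,c]+\sum_{i<n}[-u_i,u_i].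
\]
As $f(c)=1$ and $f(u_i)=0$, the vectors $c,u_1,\dots,u_{n-1}$ form a basis of $W$. In this basis $B_W$ is the cube $[-1,1]^n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:plane}]
The ``if'' part was shown in the introduction. Let $\dim V=2$, $n=\dim W$ and $HB(V,W)=L(V,W)$, and suppose that $V$ is not isometric to $\ell_\infty^{(2)}$, that is, $B_V$ is not a parallelogram. If $n=1$, then $W\cong\ell_\infty^{(1)}$. Let $n\ge2$. If $V$ is smooth, then $W\cong\ell_\infty^{(n)}$ by Theorem~\ref{thm:smooth}; otherwise by Proposition~\ref{prop:nonsmooth}.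
\end{proof}

\begin{thebibliography}{1}
\bibitem{review}
\emph{Hahn-Banach Operators: A Review},
\texttt{http://shell.cas.usf.edu/\~{}boris/PDF\%20files/03(1).pdf}.
\end{thebibliography}

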